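# Where the distance function grows at full speed: generic points in reflexive spaces

## Strictly convex norms in finite dimensions

Let $X$ be a real Banach space and $G\subset X$ a nonempty closed set. Write
$$d(x)=d_G(x)=\inf_{z\in G}\|x-z\|,\qquad \Omega=X\setminus G,\qquad B=\{\|x\|\le1\},\qquad \partial B=\{\|x\|=1\},$$
and $U(x,\delta)$ for open balls. The set $\Omega$ is open, $d>0$ on $\Omega$, and $d$ is 1-Lipschitz. So if we walk from $x$ in a unit direction, $d$ grows at speed at most $1$. We ask at which points speed $1$ is reached. Put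
$$d'_G(x)(y)=\lim_{t\to0^+}\frac{d(x+ty)-d(x)}{t}\quad\text{when the limit exists},\qquad D=\{x\in\Omega:\ \exists\,y\in\partial B,\ d_G'(x)(y)=1\}.$$

A subset of $\Omega$ is *residual* in $\Omega$ if its complement in $\Omega$ is of first category, that is, a countable union of nowhere dense sets. Since $\Omega$ is open in a complete space, it is a Baire space: countable intersections of dense open subsets are dense.

Two examples can be done by hand, in any $X\neq\{0\}$.

* Let $G=\{\|x\|\ge1\}$. For $\|x\|\le 1$ and $\|z\|\ge1$ we have $\|x-z\|\ge1-\|x\|$, with equality for $z=x/\|x\|$ (for any unit $z$ if $x=0$). So $d(x)=1-\|x\|$ on $B$. If $0<\|x\|<1$, the direction $y=-x/\|x\|$ gives $d(x+ty)=d(x)+t$ for $0\le t\le\|x\|$, so $x\in D$. At $0$ we get $d_G'(0)(y)=-1$ for every $y\in\partial B$, so $0\notin D$. Hence $D=\Omega\setminus\{0\}$: we cannot hope for all of $\Omega$, and "residual" is a reasonable target.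
* Let $G=\{f\le0\}$ with $f\in X^*$, $\|f\|=1$, and suppose $f(y_0)=1$ for some $y_0\in\partial B$. If $f(x)>0$, then $\|x-z\|\ge f(x-z)\ge f(x)$ for $z\in G$, and $z=x-f(x)y_0\in G$ gives equality. So $d=f$ on $\Omega$, $d'_G(x)(y_0)=1$ for all $x\in\Omega$, and $D=\Omega$.

We shall work with a stronger condition than membership in $D$, which is uniform near $x$:
$$(S)\qquad \exists\,u\in\partial B:\quad \lim_{w\to x,\;s\to0^+}\frac{d(w+su)-d(w)}{s}=1 .$$
Putting $w=x$ in $(S)$ gives $d_G'(x)(u)=1$, so $x\in D$. Putting $w=x-su$ gives $d_G'(x)(-u)=-1$. Let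
$$R=\{x\in\Omega:\ x\text{ satisfies }(S)\}\subset D.$$
The advantage of $(S)$ is that it splits into open conditions. For $\varepsilon\in(0,1)$ let $A_\varepsilon$ be the set of $x\in\Omega$ for which there are $u\in B$ and $\delta>0$ with $U(x,\delta)\subset\Omega$ and
$$d(w+su)-d(w)\ge(1-\varepsilon)s\qquad\text{for all } w\in U(x,\delta),\ s\in[0,\delta].\tag{1}$$
Each $A_\varepsilon$ is open: if $x$ works with $(u,\delta)$, then every $x'\in U(x,\delta/2)$ works with $(u,\delta/2)$, since $U(x',\delta/2)\subset U(x,\delta)$. Also $R\subset A_\varepsilon$ for every $\varepsilon$, directly from the definition of the limit.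

Recall that the norm is *strictly convex* if $\|x\|=\|y\|=1$ and $x\ne y$ imply $\|(x+y)/2\|<1$. Here is the easy case.

**Proposition 1.** Let $X$ be finite-dimensional with a strictly convex norm, and $G\subset X$ nonempty and closed. Then $R$ is a dense $G_\delta$ subset of $\Omega$. In particular $D$ is residual in $\Omega$.

**Step (a): points with exactly one nearest point are dense.** Let $x_0\in\Omega$. By compactness there is $z\in G$ with $\|x_0-z\|=d(x_0)$. Put $y=(x_0-z)/\|x_0-z\|$ and $x=x_0-ry$ with $0<r<d(x_0)$. Then $\|x-z\|=d(x_0)-r\le d(x)$, because $d$ is 1-Lipschitz. So $d(x)=d(x_0)-r>0$ and $z$ is a nearest point to $x$. Let $z'\in G$ be another nearest point to $x$. Then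
$$\|(x_0-x)+(x-z')\|=\|x_0-z'\|\ge d(x_0)=r+(d(x_0)-r)=\|x_0-x\|+\|x-z'\|.$$
So the triangle inequality is an equality for $a=x_0-x=ry$ and $b=x-z'$, both nonzero. Then the point $\frac{a+b}{\|a\|+\|b\|}$, which is interior to the segment from $a/\|a\|$ to $b/\|b\|$, has norm $1$. The norm is convex and at most $1$ on this segment, and it attains the value $1$ at an interior point, so it equals $1$ on the whole segment. In particular the midpoint has norm $1$, and strict convexity gives $a/\|a\|=b/\|b\|$, i.e. $x-z'=(d(x_0)-r)y=x-z$. So $z'=z$. Let $r\to0$.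

**Step (b): such points lie in $R$.** Let $x\in\Omega$ have a unique nearest point $z$ and let $y=(x-z)/\|x-z\|$. Take $w_n\to x$, $s_n\to0^+$, and let $z_n$ be a nearest point to $w_n+s_ny$. The sequence $(z_n)$ is bounded, and each cluster point $z^*$ lies in $G$ with $\|x-z^*\|=d(x)$, so $z^*=z$. Hence $z_n\to z$. Put $p_n=w_n-z_n\to x-z\ne0$ and choose $j_n\in X^*$ with $\|j_n\|=1$ and $j_n(p_n)=\|p_n\|$. Then
$$d(w_n+s_ny)-d(w_n)\ge\|p_n+s_ny\|-\|p_n\|\ge j_n(p_n+s_ny)-j_n(p_n)=s_n\,j_n(y),$$
and $j_n(y)\ge j_n\big(\tfrac{p_n}{\|p_n\|}\big)-\big\|y-\tfrac{p_n}{\|p_n\|}\big\|=1-\big\|y-\tfrac{p_n}{\|p_n\|}\big\|\to1$. The quotients in $(S)$ are at most $1$ by the Lipschitz property, so $(S)$ holds with $u=y$.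

**Step (c): $R=\bigcap_{n\ge2}A_{1/n}$.** Only $\supset$ needs proof. Let $x\in\bigcap_nA_{1/n}$ with vectors $u_n\in B$ and radii $\delta_n$. Some subsequence of $(u_n)$ converges in norm to some $u\in B$. Given $\eta>0$, pick $n\ge1/\eta$ in the subsequence with $\|u_n-u\|\le\eta$. Then for $w\in U(x,\delta_n)$ and $s\in(0,\delta_n]$,
$$(1-2\eta)s\le d(w+su_n)-d(w)-\eta s\le d(w+su)-d(w)\le s\|u\|\le s .$$
As $\eta$ is arbitrary, $\|u\|=1$ and $(S)$ holds.

By (a) and (b), $R$ is dense, so every $A_{1/n}\supset R$ is open and dense. By (c), $R$ is a $G_\delta$ and its complement $\bigcup_n(\Omega\setminus A_{1/n})$ is of first category. $\square$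

## Uniqueness, existence, and norm limits in the general case

Each step used something that a general Banach space does not provide.

**Uniqueness in (a).** In $\mathbb R^2$ with the norm $\max(|x_1|,|x_2|)$ let $G=\{x_1\le0\}$. A point $(a,b)$ with $a>0$ has $d=a$, and its nearest points are all $(0,t)$ with $|t-b|\le a$. No point of $\Omega$ has a unique nearest point, although $D=\Omega$ by the half-space example. One might wish to replace the norm by a strictly convex one. But $D$ is defined through $d_G$, and $d_G$ changes with the norm, so this would answer a different question.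

**Existence in (a) and (b).** In $\ell^2$ let $G=\{(1+\frac1n)e_n:\ n\ge1\}$. Its points have mutual distances larger than $\sqrt2$, so $G$ is closed. We have $d(0)=1$, and this is not attained. Moreover, for $y\in\partial B$,
$$d(ty)^2\le\big\|ty-(1+\tfrac1n)e_n\big\|^2=t^2-2t(1+\tfrac1n)y_n+(1+\tfrac1n)^2\longrightarrow t^2+1\quad(n\to\infty),$$
so $\limsup_{t\to0^+}(d(ty)-d(0))/t\le0$ and $0\notin D$.

**Norm limits in (c).** In infinite dimensions $B$ is not norm compact. If $X$ is reflexive, bounded sequences have weakly convergent subsequences, but a weak limit $u$ of unit vectors may be short.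

The norm is called *Kadec* if $x_n,x\in\partial B$ and $x_n\rightharpoonup x$ imply $\|x_n-x\|\to0$. (Hilbert norms are Kadec: $\|x_n-x\|^2=2-2\langle x_n,x\rangle\to0$.) It is a known result that if $X$ is reflexive and its norm is both strictly convex and Kadec, then $D$ is residual in $X\setminus G$ for every nonempty closed $G$. Problem F of S. Fitzpatrick, taken from "Existence of Generalized Nearest Points" (doi:10.11650/twjm/1500407521), asks whether $D$ is residual for every reflexive $X$ of dimension at least $2$ with its given norm, without these two hypotheses. The answer is yes.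

**Theorem A.** Let $X$ be a reflexive real Banach space and $G\subset X$ nonempty and closed. The set $R$ of $x\in\Omega$ satisfying $(S)$ is a dense $G_\delta$ subset of $\Omega$. Hence $D\supset R$ is residual in $X\setminus G$.

**Theorem B.** If $X$ is not reflexive, there is a nonempty closed $G\ne X$ with $D=\emptyset$. Hence a Banach space $X\neq\{0\}$ is reflexive iff $D$ is residual in $X\setminus G$ for every nonempty closed $G$, iff $D\neq\emptyset$ for every nonempty closed $G\neq X$.

**Theorem C.** For $X$ reflexive and $x\in\Omega$: $x\in R$ iff every element of the Clarke subdifferential $\partial^\circ d(x)$ has norm $1$.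

The Clarke subdifferential is defined in the last section. Until the section on Theorem B, $X$ is reflexive.

## Weak limits of good directions: $R=\bigcap_n A_{1/n}$

We first repair Step (c). The remedy for weak convergence is Mazur's theorem: if $u_n\rightharpoonup u$, then $u$ is a norm limit of convex combinations of the $u_n$, and these can be taken from any tail of the sequence. This helps because condition (1) survives convex combinations: to move by $s\sum\lambda_iu_i$, make the moves $s\lambda_iu_i$ one after another.

**Lemma 2.** If $X$ is reflexive, then $R=\bigcap_{n\ge2}A_{1/n}$.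

*Proof.* We know $R\subset A_{1/n}$. Let $x\in\bigcap_nA_{1/n}$, with corresponding $u_n\in B$ and $\delta_n>0$. By reflexivity (Eberlein–Šmulian) a subsequence of $(u_n)$ converges weakly to some $u\in B$. Let $\eta>0$. By Mazur there is a finite convex combination
$$v=\sum_{i=1}^p\lambda_iu_{n_i},\qquad n_i\ge1/\eta,\qquad \|v-u\|\le\eta .$$
Put $\delta=\frac12\min_i\delta_{n_i}$. Let $w\in U(x,\delta)$ and $s\in[0,\delta]$. Set $w_0=w$ and $w_i=w_{i-1}+s\lambda_iu_{n_i}$, so that $w_p=w+sv$. Then $\|w_i-w\|\le s\sum_i\lambda_i= s\le\delta$, so every $w_i$ lies in $U(x,2\delta)\subset U(x,\delta_{n_j})$ for every $j$, and each step length satisfies $s\lambda_i\le\delta\le\delta_{n_i}$. So (1) applies to each move: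
$$d(w+sv)-d(w)=\sum_i\big(d(w_i)-d(w_{i-1})\big)\ge\sum_i\Big(1-\frac1{n_i}\Big)\lambda_is\ge(1-\eta)s .$$
Since $\|v-u\|\le\eta$ and $d$ is 1-Lipschitz, $d(w+su)-d(w)\ge(1-2\eta)s$. Also $d(w+su)-d(w)\le s\|u\|\le s$. As $\eta>0$ is arbitrary, $\|u\|=1$ and $(S)$ holds. $\square$

Theorem A is now reduced to one assertion.

> **Density assertion.** For every $\varepsilon\in(0,1)$, $A_\varepsilon$ is dense in $\Omega$.

Indeed, if it holds, then $R$ is a countable intersection of dense open subsets of $\Omega$. So it is a $G_\delta$ with complement of first category, and it is dense by Baire.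

## Fréchet subgradients and nearly nearest points

Nearest points may not exist, but points $z\in G$ with $\|w-z\|\le d(w)+\delta$ always do. We need a substitute for the statement "the gradient of $d$ points away from the nearest point".

**Definition.** A functional $f\in X^*$ is a *Fréchet subgradient* of $d$ at $w$ if
$$\liminf_{h\to0}\frac{d(w+h)-d(w)-f(h)}{\|h\|}\ge0 .$$

Since $d(w+h)-d(w)\le\|h\|$, taking $h=te$ with $\|e\|=1$ and $t\to0^+$ gives $1-f(e)\ge0$. So $\|f\|\le1$.

*Example with no subgradient.* In $\mathbb R$ with $G=\{|x|\ge1\}$, $d(x)=1-|x|$ near $0$. A subgradient $f$ at $0$ would need $-|h|\ge fh-o(|h|)$ for both signs of $h$, i.e. $f\le-1$ and $f\ge1$. So there is none.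

*Example with many.* Let $X=\mathbb R^2$ with norm $|x_1|+|x_2|$, let $g:\mathbb R\to\mathbb R$ be 1-Lipschitz, and $G=\{(a,b):b\le g(a)\}$. We claim
$$d(a,b)=b-g(a)\qquad\text{whenever } b\ge g(a).\tag{2}$$
The point $(a,g(a))\in G$ gives "$\le$". If $(a',b')\in G$, then $|a-a'|+|b-b'|\ge|a-a'|+b-g(a')\ge b-g(a)$. For $g(a)=-|a|$ we get $d(a,b)=b+|a|$, which has at $(0,b)$, $b>0$, the Fréchet subgradients $(h_1,h_2)\mapsto ch_1+h_2$ with $|c|\le1$.

The next lemma says that a subgradient $f$ at one point $w$ is nearly $1$ on all directions to nearly nearest points, and this for *all* points in a small ball around $w$.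

**Lemma 3.** Let $f$ be a Fréchet subgradient of $d$ at $w\in\Omega$ and let $\eta>0$. There is $\delta_0>0$ such that for every $\delta\in(0,\delta_0]$: $U(w,\delta)\subset\Omega$, and for all $w'\in U(w,\delta)$ and $z\in G$ with $\|w'-z\|\le d(w')+\delta$, the vector $u=\frac{w'-z}{\|w'-z\|}$ satisfies $f(u)\ge1-\eta$.

*Proof.* The idea is to move from $w$ towards $G$ along $-u$ by a fixed amount $t$: then $d$ drops by almost $t$, and $f$ must see this drop. Choose $t\in(0,d(w)/2)$ with
$$d(w+h)\ge d(w)+f(h)-\tfrac\eta2\|h\|\qquad\text{for }\|h\|\le t,$$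
then $\delta_0\in(0,d(w)/2)$ with $\delta_0\le\eta t/6$, and let $0<\delta\le\delta_0$. Since $\delta<d(w)$, $U(w,\delta)\subset\Omega$. For $w',z,u$ as stated, $\|w'-z\|\ge d(w')\ge d(w)-\delta>d(w)/2>t$. So $u$ is defined and $\|w'-tu-z\|=\|w'-z\|-t$. Therefore
$$d(w)-tf(u)-\tfrac\eta2t\le d(w-tu)\le d(w'-tu)+\delta\le\|w'-z\|-t+\delta\le d(w')-t+2\delta\le d(w)-t+3\delta .$$
Hence $tf(u)\ge t-\frac\eta2t-3\delta\ge(1-\eta)t$. $\square$

In particular every Fréchet subgradient of $d$ at a point of $\Omega$ has norm exactly $1$.

### Differentiability is enough but not generic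

Lemma 3 suggests a direct approach.

**Proposition 4.** If $X$ is reflexive and $d$ is Fréchet differentiable at $x\in\Omega$, then $x\in D$.

*Proof.* The derivative $f$ is a Fréchet subgradient, so $\|f\|=1$. By reflexivity $f(u)=1$ for some $u\in\partial B$, and $d'_G(x)(u)=f(u)=1$. $\square$

So we would be done if $d$ were Fréchet differentiable on a residual subset of $\Omega$. This is the point where the approach stops: it can fail already in dimension $2$.

*Example.* Enumerate the open intervals with rational endpoints as $I_1,I_2,\dots$ and choose inductively pairwise disjoint, nowhere dense compact sets $C_n,C_n'\subset I_n$ of positive Lebesgue measure. This is possible, since the finitely many sets chosen before leave an open subinterval of $I_n$ free. Let $E=\bigcup_nC_n$ and $g(t)=\int_0^t\chi_E$. Then $g$ is 1-Lipschitz and $g'=\chi_E$ almost everywhere. Both $E$ and its complement (which contains $\bigcup_n C_n'$) meet every interval in positive measure, so $g'=1$ on a dense set and $g'=0$ on a dense set. For each $n$ the sets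
$$\Big\{t:\exists h,\ 0<|h|<\tfrac1n,\ \tfrac{g(t+h)-g(t)}h>1-\tfrac1n\Big\},\qquad \Big\{t:\exists h,\ 0<|h|<\tfrac1n,\ \tfrac{g(t+h)-g(t)}h<\tfrac1n\Big\}$$
are open, because $g$ is continuous, and dense. The intersection $T$ of all of them is residual in $\mathbb R$, and $g$ is differentiable at no point of $T$. Now use this $g$ in (2). On $\Omega=\{b>g(a)\}$ we have $d(a,b)=b-g(a)$, which is not differentiable at any point with $a\in T$. These points form a residual subset of $\Omega$, since a closed nowhere dense set times $\mathbb R$ is closed and nowhere dense in $\mathbb R^2$.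

In this example $R=\Omega$: the direction $u=(0,1)$ has all difference quotients equal to $1$ near every point of $\Omega$. So $d$ may oscillate in some directions while one direction is excellent. We should not ask for a derivative. We should look for one direction $v$ on which *all* subgradients near $x$ are close to $1$.

## From a finite increment to a subgradient

To use subgradients we must know what the failure of (1) says about them. Failure means that a finite increment $d(a+sv)-d(a)$ is too small. We want a subgradient $f$ at a nearby point with $f(v)$ too small: a mean value inequality. On the line one would minimize $\sigma\mapsto d(a+\sigma v)-\theta'\sigma$, but this gives information only along the segment. We therefore let $x$ leave the segment at the price of a smooth penalty, so that minimality in $x$ produces a subgradient and minimality in $\sigma$ evaluates it at $v$. In infinite dimensions the minimum need not be attained, and a small smooth perturbation makes it attained. We use the following published facts.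

**Definition.** A norm $|\cdot|_0$ is *locally uniformly rotund* (LUR) if $|x_n|_0=|x|_0=1$ and $|x_n+x|_0\to2$ imply $|x_n-x|_0\to0$.

A Hilbert norm is LUR, since $|x_n-x|^2=4-|x_n+x|^2$ for unit vectors. The norm $\max(|x_1|,|x_2|)$ on $\mathbb R^2$ is not: take $x_n=(1,1)$, $x=(1,-1)$, $x_n+x=(2,0)$.

**Fact 1** (Troyanski, Studia Math. 37 (1971)). Every reflexive space has an equivalent LUR norm.

An LUR norm has the property
$$x_n\rightharpoonup x,\quad|x_n|_0\to|x|_0\quad\Longrightarrow\quad x_n\to x\text{ in norm}.\tag{3}$$
If $x=0$ this is trivial. Otherwise, dividing by the norms, we may take $|x_n|_0=|x|_0=1$. Then $x_n+x\rightharpoonup2x$ gives $\liminf|x_n+x|_0\ge2$, so $|x_n+x|_0\to2$ and LUR applies.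

**Fact 2.** Every reflexive $X$ has an equivalent norm that is Fréchet differentiable off $0$, and such a norm is $C^1$ off $0$.

To see the first part, take an equivalent LUR norm on $X^*$ (Fact 1) and let $|\cdot|$ be its dual norm on $X^{**}=X$. By reflexivity, the LUR norm is in turn the dual norm of $|\cdot|$. Let $|x|=1$ and let $f$ be a functional of norm $1$ with $f(x)=1$. If $f_n$ have norm $1$ and $f_n(x)\to1$, then the norm of $f_n+f$ is at least $f_n(x)+f(x)\to2$, so $f_n\to f$. By Šmulian's criterion $|\cdot|$ is Fréchet differentiable at $x$. A convex function that is Fréchet differentiable on an open set is $C^1$ there.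

**Fact 3** (Deville–Godefroy–Zizler, J. Funct. Anal. 111 (1993)). If a Banach space $E$ has a Lipschitz $C^1$ bump, $F:E\to(-\infty,\infty]$ is lower semicontinuous, bounded below and $\not\equiv\infty$, and $\tau>0$, then there is a $C^1$ function $\varphi$ with $\sup|\varphi|<\tau$ and $\sup\|\varphi'\|<\tau$ such that $F+\varphi$ attains its minimum.

A *bump* is a nonzero function with bounded support. If $E$ has a norm $|\cdot|$ as in Fact 2, then $|\cdot|^2$ is $C^1$ on all of $E$ (with derivative $0$ at $0$), and its derivative is bounded on bounded sets. So $\beta(|\cdot|^2)$, with $\beta:\mathbb R\to[0,1]$ of class $C^1$, $\beta=1$ on $(-\infty,1]$ and $\beta=0$ on $[2,\infty)$, is a Lipschitz $C^1$ bump.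

**Lemma 5.** Let $v\in B$, $s>0$, $\theta\in\mathbb R$, and let $W$ be an open set containing the segment $[a,a+sv]$. If $d(a+sv)-d(a)<\theta s$, there are $w\in W$ and a Fréchet subgradient $f$ of $d$ at $w$ with $f(v)<\theta$.

*Proof.*

**Set-up: the penalized function.** Fix $\theta'<\theta$ with $d(a+sv)-d(a)<\theta's$. Let $|\cdot|$ be an equivalent norm on $X$, Fréchet differentiable off $0$, scaled so that $\|x\|\le|x|\le C\|x\|$, and put $N=|\cdot|^2$, a $C^1$ function. Give $E=X\times\mathbb R$ the norm $(|x|^2+\sigma^2)^{1/2}$. Its square is $C^1$, so it is Fréchet differentiable off $0$, and $E$ has a Lipschitz $C^1$ bump. For $n\in\mathbb N$ let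
$$F(x,\sigma)=d(x)-\theta'\sigma+nN(x-a-\sigma v)\ \text{ if }\sigma\in[0,s],\qquad F(x,\sigma)=+\infty\ \text{ otherwise.}$$
$F$ is lower semicontinuous, because it is continuous on the closed set $\{\sigma\in[0,s]\}$, and it is bounded below since $d,N\ge0$. Let
$$g(\sigma)=d(a+\sigma v)-\theta'\sigma,\qquad \mu=g(0)-g(s)=\theta's-\big(d(a+sv)-d(a)\big)>0 .$$
Fix $\tau\in(0,1)$ with $2\tau<\mu/2$ and $(C+1)\tau<\theta-\theta'$; it does not depend on $n$. By Fact 3 there is a $C^1$ function $\varphi$ with $|\varphi|<\tau$, $\|\varphi'\|<\tau$ such that $F+\varphi$ has a minimum at some $(w,\sigma)$. Necessarily $\sigma\in[0,s]$. ($\varphi,w,\sigma$ depend on $n$.)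

**Locating the minimum: for large $n$, $w\in W$ and $\sigma\ne0$.** Put $\rho=|w-a-\sigma v|\ge\|w-a-\sigma v\|$. Since $d$ is 1-Lipschitz, $d(w)\ge d(a+\sigma v)-\rho$. Comparing the minimum with the value at $(a+sv,s)$, we get
$$g(\sigma)-\rho+n\rho^2\le F(w,\sigma)\le F(a+sv,s)+2\tau=g(s)+2\tau .\tag{4}$$
So $n\rho^2-\rho\le\max_{[0,s]}g-\min_{[0,s]}g+2$, a bound independent of $n$. Hence $\rho\to0$ as $n\to\infty$. The compact segment $[a,a+sv]$ has a uniform neighborhood inside $W$, so $w\in W$ for $n$ large. If $\sigma=0$, then (4) and $n\rho^2-\rho\ge-\frac1{4n}$ give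
$$g(0)-\tfrac1{4n}\le g(s)+2\tau=g(0)-\mu+2\tau<g(0)-\tfrac\mu2,$$
which is impossible if $\frac1{4n}<\frac\mu2$. Fix $n$ so large that $w\in W$ and $\sigma\in(0,s]$.

**Reading off the subgradient.** With $\sigma$ fixed, $x\mapsto d(x)+nN(x-a-\sigma v)+\varphi(x,\sigma)$ has a minimum at $w$. Hence
$$d(w+h)-d(w)\ge -nN'(w-a-\sigma v)(h)-\varphi_x(w,\sigma)(h)-o(\|h\|),$$
so
$$f:=-nN'(w-a-\sigma v)-\varphi_x(w,\sigma)$$
is a Fréchet subgradient of $d$ at $w$. With $x=w$ fixed, $\sigma'\mapsto-\theta'\sigma'+nN(w-a-\sigma'v)+\varphi(w,\sigma')$ has a minimum over $[0,s]$ at $\sigma\in(0,s]$, so its left derivative there is nonpositive: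
$$-\theta'-nN'(w-a-\sigma v)(v)+\varphi_\sigma(w,\sigma)\le0 .$$
Since $|\varphi_x(w,\sigma)(v)|\le\tau|v|\le C\tau$ and $|\varphi_\sigma|\le\tau$,
$$f(v)\le\theta'-\varphi_x(w,\sigma)(v)-\varphi_\sigma(w,\sigma)\le\theta'+(C+1)\tau<\theta .\qquad\square$$

The auxiliary norm $|\cdot|$ enters only through the penalty. The function $d$ is still the distance for the given norm.

## Density of $A_\varepsilon$: slices of the ball and points of least LUR norm

Fix $\varepsilon\in(0,1)$ and suppose that there is a nonempty open $V\subset\Omega$ with $V\cap A_\varepsilon=\emptyset$. We look for a contradiction.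

**Step 1: every direction is refuted everywhere in $V$.** The first step translates the assumption into subgradients.

> $(\ast)$ For every $v\in B$ and every nonempty open $W\subset V$ there are $w\in W$ and a Fréchet subgradient $f$ of $d$ at $w$ with $f(v)<1-\varepsilon$.

Take $x\in W$ and $\delta>0$ with $U(x,2\delta)\subset W$. Since $x\notin A_\varepsilon$, the pair $(v,\delta)$ fails in (1): there are $a\in U(x,\delta)$ and $s\in[0,\delta]$ with $d(a+sv)-d(a)<(1-\varepsilon)s$. Here $s\neq0$, and $[a,a+sv]\subset U(x,2\delta)\subset W$. Apply Lemma 5 with $\theta=1-\varepsilon$.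

**Step 2: the plan.** Property $(\ast)$ refutes any proposed $v_k$ by a functional $f_k$ at some $w_k$. Lemma 3 works against it: in a small ball around $w_k$, *all* directions to nearly nearest points satisfy $f_k\ge1-\eta_k$. If the balls are nested, the conditions accumulate and the slices
$$K_k=\{v\in B:\ f_i(v)\ge1-\eta_i,\ 1\le i\le k\}$$
stay nonempty. Propose $v_k\in K_{k-1}$ each time. A limit $v$ of the $v_k$ lies in every $K_k$, so $f_k(v)\ge1-\eta_k$ for all $k$, while $f_k(v_k)<1-\varepsilon$. If $\dim X<\infty$ we are done whatever the choice of $v_k\in K_{k-1}$: along a subsequence $v_k\to v$ in norm, and $\|f_k\|\le1$ gives a contradiction.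

In infinite dimensions we only get $v_k\rightharpoonup v$, while $f_k$ changes with $k$. That is not enough, as the following example shows. It concerns only the choice of points in slices, not a distance function.

*Example.* On $X=\mathbb R\times\ell^2$ put
$$\|(\alpha,\xi)\|=\max\Big(|\alpha|,\ \tfrac12\|\xi\|_2,\ \sup_k|\alpha+\xi_k|\Big).$$
This is a norm with $\max(|\alpha|,\frac12\|\xi\|_2)\le\|(\alpha,\xi)\|\le|\alpha|+\|\xi\|_2$, so $X$ is reflexive. Let $f_k(\alpha,\xi)=\alpha+\xi_k$, so $\|f_k\|\le1$, and $v_k=(1,-e_k)$. Then $\|v_k\|=1$, $f_i(v_k)=1$ for $i\ne k$, and $f_k(v_k)=0$. So $v_k$ lies in all the slices given by $f_i$, $i<k$, and is refuted by $f_k$. The weak limit $v=(1,0)$ satisfies $f_k(v)=1$ for all $k$, and there is no contradiction.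

So $v_k$ must be chosen so that weak convergence becomes norm convergence. The given norm cannot do this. By (3), an auxiliary LUR norm can, provided that the numbers $|v_k|_0$ converge to $|v|_0$. Choosing $v_k$ of *least* $|\cdot|_0$-norm in $K_{k-1}$ forces this: the minima over decreasing sets increase, and they are bounded by the minimum over the intersection. Changing the norm is harmless here, since $|\cdot|_0$ is used only to select $v_k$.

**Step 3: the construction.** Let $|\cdot|_0$ be an equivalent LUR norm on $X$ and $\eta_k=2^{-k}$. Put $W_0=V$, $K_0=B$. For $k\ge1$ suppose that $W_{k-1}\subset V$ is nonempty and open, that $f_1,\dots,f_{k-1}$ are chosen, and that $K_{k-1}\ne\emptyset$. The set $K_{k-1}$ is convex, closed and bounded, hence weakly compact.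

1. Let $v_k\in K_{k-1}$ have minimal $|\cdot|_0$-norm. It exists because $|\cdot|_0$ is weakly lower semicontinuous.
2. By $(\ast)$ with $v=v_k$ and $W=W_{k-1}$, choose $w_k\in W_{k-1}$ and a Fréchet subgradient $f_k$ of $d$ at $w_k$ with $f_k(v_k)<1-\varepsilon$.
3. By Lemma 3 with $\eta=\eta_k$, choose $\delta_k>0$ so small that $W_k:=U(w_k,\delta_k)\subset W_{k-1}$ and $f_k\big(\frac{w'-z}{\|w'-z\|}\big)\ge1-\eta_k$ whenever $w'\in W_k$, $z\in G$ and $\|w'-z\|\le d(w')+\delta_k$.

**Step 4: $K_k$ is nonempty, so the construction continues.** Take any $w'\in W_k\subset W_{k-1}\subset\dots\subset W_1$ and $z\in G$ with $\|w'-z\|\le d(w')+\min_{i\le k}\delta_i$. Such a $z$ exists by the definition of $d$ as an infimum. For each $i\le k$ we have $w'\in W_i$ and $\|w'-z\|\le d(w')+\delta_i$, so the single unit vector $\frac{w'-z}{\|w'-z\|}$ satisfies $f_i\ge1-\eta_i$. Thus it belongs to $K_k=\{v\in K_{k-1}:f_k(v)\ge1-\eta_k\}$.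

**Step 5: norm convergence of a subsequence of $(v_k)$.** The sets $K_k$ are nonempty, decreasing and weakly compact, so $K_\infty=\bigcap_kK_k\ne\emptyset$. Let $m=\min_{K_\infty}|\cdot|_0$. The numbers $|v_k|_0=\min_{K_{k-1}}|\cdot|_0$ are nondecreasing, and at most $m$ because $K_\infty\subset K_{k-1}$. By Eberlein–Šmulian some subsequence satisfies $v_{k_j}\rightharpoonup v$. For fixed $k$, $v_{k_j}\in K_{k_j-1}\subset K_k$ as soon as $k_j\ge k+1$, and $K_k$ is weakly closed, so $v\in K_k$. Hence $v\in K_\infty$ and
$$m\le|v|_0\le\liminf_j|v_{k_j}|_0\le\limsup_j|v_{k_j}|_0\le m .$$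
So $|v_{k_j}|_0\to|v|_0$, and (3) gives $\|v_{k_j}-v\|\to0$.

**Step 6: the contradiction.** Since $\|f_k\|\le1$ and $v\in K_\infty$,
$$1-\varepsilon>f_{k_j}(v_{k_j})\ge f_{k_j}(v)-\|v_{k_j}-v\|\ge1-\eta_{k_j}-\|v_{k_j}-v\|\longrightarrow1,$$
which is impossible as $\varepsilon>0$. So $A_\varepsilon$ is dense in $\Omega$ for every $\varepsilon\in(0,1)$. This is the density assertion, and with Lemma 2 it proves Theorem A. $\blacksquare$

Problem F is thus answered affirmatively.

## Half-spaces in nonreflexive spaces: proof of Theorem B

The half-space example of the first section used a vector $y_0\in\partial B$ with $f(y_0)=1$. Without it the same set $G$ behaves in the opposite way. We use James' theorem: if $X$ is not reflexive, some $f\in X^*$ with $\|f\|=1$ does not attain its norm, so $f(y)<1$ for all $y\in\partial B$.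

**The distance to the half-space.** Let $G=\{f\le0\}$, which is closed, nonempty and $\ne X$. Let $f(x)>0$. For $z\in G$, $\|x-z\|\ge f(x-z)\ge f(x)$. Conversely, for $\varepsilon\in(0,1)$ pick $y\in\partial B$ with $f(y)>1-\varepsilon$. Then $z=x-\frac{f(x)}{f(y)}y$ has $f(z)=0$, so $z\in G$, and $\|x-z\|=\frac{f(x)}{f(y)}\le\frac{f(x)}{1-\varepsilon}$. Letting $\varepsilon\to0$ we get $d_G=f$ on the open set $X\setminus G=\{f>0\}$.

**Conclusion.** For $x\in X\setminus G$ and $y\in\partial B$ we get $d_G'(x)(y)=f(y)<1$. So $D=\emptyset$. Since $X\setminus G$ is a nonempty Baire space, $\emptyset$ is not residual in it. Thus both properties in Theorem B fail when $X$ is not reflexive. If $X$ is reflexive, $D$ is residual for every nonempty closed $G$ by Theorem A, and therefore nonempty when $G\ne X$, by the Baire property of $X\setminus G$. $\blacksquare$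

## The set $R$ and the Clarke subdifferential: proof of Theorem C

**Definition.** For $x\in\Omega$ and $h\in X$ let
$$d^\circ(x;h)=\limsup_{w\to x,\,s\to0^+}\frac{d(w+sh)-d(w)}s,\qquad \partial^\circ d(x)=\{f\in X^*:\ f(h)\le d^\circ(x;h)\ \ \forall h\in X\}.$$

By standard facts (Clarke, *Optimization and Nonsmooth Analysis*), $\partial^\circ d(x)$ is nonempty, convex and weak$^*$-compact, and $d^\circ(x;h)=\max_{f\in\partial^\circ d(x)}f(h)$. Since $d^\circ(x;h)\le\|h\|$, all its elements have norm at most $1$.

*Example.* In $\mathbb R$ with $G=\{|x|\ge1\}$ we have $d(x)=1-|x|$ near $0$ and $d^\circ(0;h)=|h|$ (take $w=-2sh$ for the lower bound). So $\partial^\circ d(0)=[-1,1]$. It contains $0$, in accordance with $0\notin D$.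

**A reformulation of the lower limit.** Substituting $w\mapsto w+sh$ in the quotient $\frac{d(w-sh)-d(w)}s$ turns it into $-\frac{d(w+sh)-d(w)}s$, and $w+sh\to x$ iff $w\to x$ as $s\to0^+$. Hence
$$-d^\circ(x;-h)=\liminf_{w\to x,\,s\to0^+}\frac{d(w+sh)-d(w)}s.\tag{5}$$

**If $x\in R$, all elements of $\partial^\circ d(x)$ have norm $1$.** With $u$ as in $(S)$, (5) gives $d^\circ(x;-u)=-1$. So $f(-u)\le-1$, i.e. $f(u)\ge1$, for every $f\in\partial^\circ d(x)$. Since $\|u\|=1$ and $\|f\|\le1$, $\|f\|=1$.

**If all elements of $\partial^\circ d(x)$ have norm $1$, then $x\in R$.** The convex set $\partial^\circ d(x)$ is disjoint from the open unit ball of $X^*$. By Hahn–Banach there is a nonzero element of $X^{**}$ separating the two sets, and by reflexivity it is given by a vector of $X$, which we normalize to $u\in\partial B$: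
$$f(u)\ge\sup_{\|g\|<1}g(u)=\|u\|=1\qquad\text{for all }f\in\partial^\circ d(x).$$
Hence $d^\circ(x;-u)=\max_ff(-u)\le-1$. By (5) the lower limit of the quotients $\frac{d(w+su)-d(w)}s$ is at least $1$. By the Lipschitz property the quotients are at most $1$. So $(S)$ holds with this $u$, and $x\in R$. $\blacksquare$
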